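
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{fact}{Fact}
\newtheorem*{conjecture}{Confusion Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{A nonconfusing regular tree language\\ that is not definable in chain logic}


\begin{abstract}
Chain logic is monadic second-order logic over finite binary trees with set
quantification restricted to chains. It is known that a regular tree language whose
syntactic automaton contains a pattern called confusion is not definable in chain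
logic; the Confusion Conjecture states the converse. We disprove the conjecture with
an automaton of nine states. In the counterexample the confusion is spread over
two sets of types, neither of which supports it alone. We then allow
such a spreading in the definition: confusion with $r$ sorts still excludes
definability in chain logic, and for every $r\ge 2$ there is a regular language
outside chain logic that has an $r$-sorted confusion but none with fewer sorts.
\end{abstract}

\section{The conjecture and the results}

\subsection*{Trees and types}

Fix a finite alphabet $\Sigma$. A \emph{tree} is a finite binary tree with nodes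
labeled by $\Sigma$. Nodes are words over $\{0,1\}$, the root is the empty word,
and a node $x$ either is a leaf or has the two children $x0$ and $x1$. We write
$a(t_0,t_1)$ for the tree with root label $a$ and subtrees $t_0,t_1$, and $a$ for
the one-node tree with label $a$. A (bottom-up, deterministic) tree automaton has a
finite set of states, a state for each letter $a$ at a leaf, and a state $a(s_0,s_1)$
for each letter $a$ at an inner node whose children have values $s_0,s_1$. Thus every
node of a tree gets a state, its \emph{value}; the value of the tree is the value of
its root. A language is \emph{regular} if it is the set of trees with an accepting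
value, for some such automaton and some set of accepting states.

A \emph{multicontext} $C$ is a tree in which some leaves, the \emph{holes}, carry
the label $*\notin\Sigma$. The set of holes is $\mathrm{holes}(C)$. Substituting a
tree for each hole gives a tree $C[\cdot]$. A \emph{context} is a multicontext with
exactly one hole. Two trees $s,t$ have the same \emph{$L$-type} if
$D[s]\in L\iff D[t]\in L$ for every context $D$. A regular language has finitely
many types, and they are the states of its syntactic (minimal) automaton. Whenever an
automaton recognizes $L$, all its states are reachable, and any two of its states are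
told apart by some context, its states are the $L$-types. The type of $C[\cdot]$
depends only on the types of the trees substituted, so $C[\nu]$ is well defined when
$\nu$ is a \emph{valuation}, a map from $\mathrm{holes}(C)$ to $L$-types. In the same
way every node of $C$ has a value under $\nu$. We call $C[\nu]$ the \emph{output}.

\subsection*{Chain logic}

Monadic second-order logic over trees has quantifiers over nodes and over sets of
nodes, label predicates, and the two child relations. A set of nodes is a
\emph{chain} if it is totally ordered by the ancestor relation. \emph{Chain logic},
CL, is monadic second-order logic with set quantifiers ranging over chains only.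
Singletons are chains, so nodes can still be quantified. The relation ``$x$ is an
ancestor of $y$ or equal to $y$'', written $x\le y$, is definable in CL: some chain
$X$ contains $x$ and $y$, and every $z\in X$ other than $x$ has a parent that lies
in $X$. Indeed, if $x\le y$, the path from $x$ to $y$ is such a chain; conversely,
climbing from $y$ inside $X$ one can stop only at $x$, because the root, if
different from $x$, has no parent.

All subsets of a single path are chains, so CL can quantify over them; for example,
it can express that the number of letters $a$ above a node is even. It cannot quantify
over sets that are spread over incomparable branches. Confusion is a pattern in the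
syntactic automaton that exploits this.

\subsection*{Confusion}

Let $C$ be a multicontext and $\mathcal X$ a set of valuations of its holes. For a
type $\alpha$ and a hole $v$, the pair $(\alpha,v)$ is \emph{$\mathcal X$-legal} if
$\nu(v)=\alpha$ for some $\nu\in\mathcal X$.

\begin{definition}\label{def:conf}
Let $\Gamma$ be a set of at least two $L$-types, $C$ a multicontext with at least
one hole, and $\mathcal X$ a nonempty set of valuations
$\mathrm{holes}(C)\to\Gamma$. The pair $(C,\mathcal X)$ is a
\emph{$\Gamma$-confusion} if
\begin{enumerate}
\item[(C1)] $C[\nu]\in\Gamma$ for every $\nu\in\mathcal X$;
\item[(C2)] for every $\beta\in\Gamma$ and every $\mathcal X$-legal pair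
$(\alpha,v)$ there is $\nu\in\mathcal X$ with $\nu(v)=\alpha$ and $C[\nu]=\beta$.
\end{enumerate}
A regular language $L$ (or its syntactic automaton) \emph{contains confusion} if
there is a $\Gamma$-confusion for some such $\Gamma$; otherwise it is
\emph{nonconfusing}.
\end{definition}

Condition (C2) says that the value at any single hole reveals nothing about the
output, even when it is known that the valuation satisfies the constraint
$\mathcal X$. By (C1) the outputs are again allowed as values of holes, so $C$ can be
plugged into its own holes, as often as we like. The requirement $|\Gamma|\ge2$
excludes trivialities: for $|\Gamma|=1$ the single hole with its only valuation would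
satisfy (C1) and (C2).

\begin{example}\label{ex:parity}
Let $0,1$ be leaf letters and let an inner letter $+$ add the values of its
children modulo $2$; trees in which a letter is misplaced get an error value. Take
the language of trees with value $1$, and $\Gamma=\{0,1\}$, $C=+(*,*)$, with all four
valuations allowed. Given one summand $\alpha$ and a desired sum $\beta$, the other
summand can be chosen as $\beta-\alpha$. So this is a confusion: a sum is not
determined by one of its terms.
\end{example}

The following result is known. It is the only external fact that we use.

\begin{fact}
A regular tree language that contains confusion is not definable in chain logic.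
\end{fact}

\noindent
The conjecture that the converse also holds is taken from \cite{phd}.

\begin{conjecture}
A regular tree language is definable in CL if and only if its syntactic automaton
does not contain confusion.
\end{conjecture}

\subsection*{Results}

\begin{theorem}\label{thm:main}
There is a regular tree language $L$ whose syntactic automaton has nine states and
contains no confusion, and which is not definable in chain logic. Hence the
Confusion Conjecture is false.
\end{theorem}

What goes wrong is that an iterated gadget may need several kinds of values in its
holes, while its outputs at any one place are all of one kind. This suggests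
allowing several sets of types at once, with one multicontext for each of them.

\begin{definition}\label{def:sorted}
Let $r\ge1$. An \emph{$r$-sorted confusion} for $L$ consists of nonempty sets
$\Gamma_1,\dots,\Gamma_r$ of $L$-types, at least one of which has at least two
elements, and, for each $i$, of a multicontext $C_i$ with at least one hole, a map
$\sigma_i:\mathrm{holes}(C_i)\to\{1,\dots,r\}$, and a nonempty set $\mathcal X_i$
of valuations $\nu$ with $\nu(v)\in\Gamma_{\sigma_i(v)}$ for every hole $v$, such
that (C1) and (C2) hold for $C_i,\mathcal X_i,\Gamma_i$ in place of
$C,\mathcal X,\Gamma$.
\end{definition}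

For $r=1$ this is confusion.

\begin{theorem}\label{thm:sorted}
If a regular tree language has an $r$-sorted confusion for some $r$, then it is not
definable in chain logic.
\end{theorem}

\begin{theorem}\label{thm:hierarchy}
For every $r\ge2$ there is a regular tree language $L_r$ that is not definable in
CL, has an $r$-sorted confusion, and has no $s$-sorted confusion for any $s<r$.
\end{theorem}

So replacing confusion by confusion with a fixed number of sorts does not repair
the conjecture. We do not claim that the absence of $r$-sorted
confusion for all $r$ characterizes CL; that converse is not settled here.

\subsection*{Conventions and a first lemma}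

The automata that we construct have an error state $\bot$. Every transition that is
not listed goes to $\bot$; in particular a leaf with a letter meant for inner nodes,
or an inner node with a letter meant for leaves, has value $\bot$. The state
$\bot$ is \emph{absorbing}: an inner node with a child of value $\bot$ has value
$\bot$. Hence in a tree with value other than $\bot$ no node has value $\bot$, and
likewise in a multicontext under a valuation with output other than $\bot$. Bits
are added modulo $2$.

The next lemma collects what (C2) gives at once. We do not assume that the holes
take values in $\Gamma$, so that the lemma also applies to each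
$(C_i,\mathcal X_i)$ in Definition~\ref{def:sorted} with $|\Gamma_i|\ge2$.

\begin{lemma}\label{lem:first}
Let $\Gamma$ be a set of at least two $L$-types, $C$ a multicontext with at least
one hole, and $\mathcal X$ a nonempty set of valuations of $\mathrm{holes}(C)$ by
arbitrary $L$-types, satisfying {\rm(C1)} and {\rm(C2)}.
\begin{enumerate}
\item[(i)] Every $\beta\in\Gamma$ equals $C[\nu]$ for some $\nu\in\mathcal X$. In
particular $\mathcal X$ has at least two elements.
\item[(ii)] $C$ is not a single hole. Hence its root is an inner node labeled by a
letter.
\item[(iii)] If $\bot$ is an absorbing type and $(\alpha,v)$ is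
$\mathcal X$-legal, then $\alpha\ne\bot$.
\end{enumerate}
\end{lemma}

\begin{proof}
There is a legal pair, since $C$ has a hole and $\mathcal X\ne\emptyset$; applying
(C2) to it and to each $\beta\in\Gamma$ gives (i). If $C$ is a single hole $v$, then
$C[\nu]=\nu(v)$, so for a legal pair $(\alpha,v)$ condition (C2) forces
$\beta=\alpha$ for every $\beta\in\Gamma$, contradicting $|\Gamma|\ge2$. This is
(ii), because a multicontext that has a hole and is not a single hole has an inner
root. For (iii) choose $\beta\in\Gamma$ with $\beta\ne\bot$. Some
$\nu\in\mathcal X$ has $\nu(v)=\alpha$ and $C[\nu]=\beta\ne\bot$, so $\alpha\neq\bot$.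
\end{proof}

\section{The idea: redundant sums of two sorts}\label{sec:idea}

We look for a gadget that hides its output but needs two kinds of holes. Merely
alternating between two kinds is not enough. Let bits carry one of two sorts $1$,
$2$, with leaf letters for all of them, let $p:(1,1)\to2$ and $q:(2,2)\to1$ be letters
that add bits, and accept the trees whose value is the bit $1$ of sort $1$. Then
$q(p(*,*),p(*,*))$ with all valuations by bits of sort $1$ is a confusion:
composing the two steps eliminates sort $2$. We need a gadget in which neither sort
can be composed away.

The way out is \emph{redundancy}: compute the output twice, once from holes of each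
sort. Consider first the version without sorts. Let
$\Sigma'=\{0,1,p_1,p_2,g\}$, with states $0,1$, $b_{P_1},b_{P_2}$ for
$b\in\{0,1\}$, and $\bot$. The leaf letters $0,1$ evaluate to the states of the same
name, and
\[
p_1(b,c)=(b+c)_{P_1},\qquad p_2(b,c)=(b+c)_{P_2},\qquad g(b_{P_1},b_{P_2})=b .
\]
If the two arguments of $g$ carry different bits, the result is $\bot$, by our
convention. Let $K$ be the set of trees with value $1$.

\begin{lemma}\label{lem:K}
$K$ contains confusion. Hence $K\notin\mathrm{CL}$.
\end{lemma}

\begin{proof}
The one-node trees $0$ and $1$ have different $K$-types, because $1\in K$ and
$0\notin K$. Let $\Gamma$ consist of these two types, let $C=g(p_1(*,*),p_2(*,*))$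
with holes $x,y,z,w$ from left to right, and
\[
\mathcal X=\{\nu:\ \nu(x)+\nu(y)=\nu(z)+\nu(w)\}.
\]
For $\nu\in\mathcal X$ the output is the common sum, so (C1) holds. For (C2), let a bit
$\alpha$ at one of the holes and an output $\beta$ be given. Put $\beta-\alpha$ into the
other hole below the same letter $p_1$ or $p_2$, and any two bits with sum $\beta$
into the remaining two holes. Now apply the Fact.
\end{proof}

Now we make the two sums depend on different sorts: the holes below $p_1$ shall have
sort $1$, those below $p_2$ sort $2$. To iterate, we need outputs of both sorts, so
we use two copies $g_1$, $g_2$ of $g$. The gadget producing sort $1$ is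
$g_1(p_1(*,*),p_2(*,*))$. Its output is still hidden from each hole. But suppose
that we may use holes of sort $1$ only. The simplest way to fill the places below
$p_2$ is by constants, say $p_2(1_2,0_2)$, whose bit is $1$; then
$g_1(p_1(*,*),p_2(1_2,0_2))$ has output $1_1$ or $\bot$. The redundant second sum,
now constant, fixes the output. We shall see that the same happens in every
multicontext with holes of one sort that can be iterated. Nor can we mix the sorts in
a single set $\Gamma$: by Lemma~\ref{lem:first} all elements of $\Gamma$ are outputs
of one multicontext with an inner root, and the root letter determines the sort of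
every output other than $\bot$.

\section{The counterexample}\label{sec:counter}

The letters are $0_1,1_1,0_2,1_2$ for leaves and $p_1,p_2,g_1,g_2$ for inner nodes. The
states are $\bot$ and $b_s$, where $b\in\{0,1\}$ is the \emph{bit} and
$s\in\{1,2,P_1,P_2\}$ is the \emph{sort}. Leaf letters evaluate to the states of the
same name, and for $i=1,2$
\[
p_i(b_i,c_i)=(b+c)_{P_i},\qquad g_i(b_{P_1},b_{P_2})=b_i .
\]
Let $L$ be the set of trees with value $1_1$. We prove Theorem~\ref{thm:main} for
this $L$.

\subsection*{The nine states are the types}

All states are reachable. The following contexts accept exactly the state named: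
each sends that state to $1_1$ and every other state outside $\{1_1\}$. Here $Z$
denotes the context listed for $0_1$.
\[
\begin{array}{c|l}
\text{state} & \text{context}\\ \hline
1_1 & *\\
0_1 & Z=g_1\bigl(p_1(*,1_1),\,p_2(1_2,0_2)\bigr)\\
b_2 & g_1\bigl(p_1(1_1,0_1),\,p_2(*,(1-b)_2)\bigr)\\
1_{P_1} & g_1\bigl(*,\,p_2(1_2,0_2)\bigr)\\
0_{P_1} & Z\bigl[g_1(*,\,p_2(0_2,0_2))\bigr]\\
1_{P_2} & g_1\bigl(p_1(1_1,0_1),\,*\bigr)\\
0_{P_2} & Z\bigl[g_1(p_1(0_1,0_1),\,*)\bigr]
\end{array}
\]
Indeed, in every row but the first, a value of the wrong sort gives $\bot$; the wrong
bit of the right sort makes the two arguments of some $g_1$ different, which again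
gives $\bot$; and the named state gives $1_1$. In the rows using $Z$, the inner $g_1$
returns $0_1$ on the named state, and $Z$ turns $0_1$ into $1_1$. The state $\bot$ is
accepted by no context. So any two states are told apart, and the $L$-types are the
nine states.

\subsection*{$L$ is nonconfusing}

When no node of a multicontext has value $\bot$, the value of every non-root node
has the sort that its parent demands: the children of $p_i$ have sort $i$; the left
child of $g_i$ has sort $P_1$ and the right child sort $P_2$. A node that is not a
hole and has sort $P_i$ is labeled $p_i$; if it has sort $i$, it is labeled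
$0_i$, $1_i$ or $g_i$.

\begin{lemma}\label{lem:constant}
Let $s$ be a sort, and let $C$ be a multicontext whose root is an inner node labeled
by an inner letter with result sort $s$. Then all valuations
$\nu:\mathrm{holes}(C)\to\{0_s,1_s\}$ with $C[\nu]\neq\bot$ give the same output
$C[\nu]$.
\end{lemma}

\begin{proof}
Let $s\in\{i,P_i\}$ and let $j$ be the index in $\{1,2\}$ other than $i$. We consider
only valuations as in the lemma; ``constant'' means that the value is independent of
the choice among them. No node has value $\bot$, and holes have sort $s$, so a node of
sort $j$ or $P_j$ is never a hole.

\emph{Every node labeled $0_j$, $1_j$, $p_j$ or $g_j$ is constant.} We use induction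
from the leaves upward. Leaves are clear. The children of a $p_j$-node have sort
$j$, so they are not holes; they are labeled $0_j$, $1_j$ or $g_j$ and are constant
by induction, hence so is the $p_j$-node. A $g_j$-node has a child of sort $P_j$. This
child is not a hole, so it is labeled $p_j$ and is constant by induction. It has the
same bit as the $g_j$-node.

\emph{Every node labeled $g_i$ is constant.} Its child of sort $P_j$ is not a hole, is
labeled $p_j$, is constant, and has the same bit.

\emph{The output is constant.} If $s=i$, the root is labeled $g_i$. If $s=P_i$, the
root is labeled $p_i$; its children have sort $i\ne s$, so they are not holes, are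
labeled $0_i$, $1_i$ or $g_i$, and are constant.
\end{proof}

The hypothesis that the output has the same sort as the holes is needed: $p_1(*,*)$
with holes of sort $1$ has both outputs $0_{P_1}$ and $1_{P_1}$. Such a multicontext
cannot be iterated by itself.

Now suppose that $(C,\mathcal X)$ is a $\Gamma$-confusion for $L$. By
Lemma~\ref{lem:first}(ii) the root of $C$ is an inner node labeled by a letter. It is
one of $p_1,p_2,g_1,g_2$, because otherwise $\bot$ would be the only output,
contradicting Lemma~\ref{lem:first}(i). This letter determines the sort $s$ of every
output other than $\bot$. By Lemma~\ref{lem:first}(i) all elements of $\Gamma$ are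
outputs, so $\Gamma\subseteq\{0_s,1_s,\bot\}$. By Lemma~\ref{lem:first}(iii) every
$\nu\in\mathcal X$ takes values in $\Gamma\setminus\{\bot\}$. If this set had one
element, $\mathcal X$ would have only one element, contradicting
Lemma~\ref{lem:first}(i). Hence $0_s,1_s\in\Gamma$, both are outputs of valuations in
$\mathcal X$, and all these valuations take values in $\{0_s,1_s\}$. This
contradicts Lemma~\ref{lem:constant}. So $L$ is nonconfusing.

\subsection*{$L$ is not definable in chain logic}

Sorts destroy confusion, but they can be read off from the parent of a node, and a
formula can do this, too. So we reduce $K$ to $L$. For a tree $t$ over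
$\Sigma'=\{0,1,p_1,p_2,g\}$ let $\rho(t)$ be the tree obtained by replacing each label
$g,0,1$ by $g_2,0_2,1_2$ if the parent is labeled $p_2$, and by
$g_1,0_1,1_1$ otherwise, in particular at the root. We claim that
\begin{equation}\label{eq:rho}
t\in K\iff\rho(t)\in L .
\end{equation}
If $t\in K$, no node of $t$ has value $\bot$, and every non-root node labeled
$g$, $0$ or $1$ has a value in $\{0,1\}$, so its parent is labeled $p_1$ or $p_2$. Hence
$\rho$ gives it index $1$ below $p_1$ and index $2$ below $p_2$, as the transitions
of $L$ demand. All nodes of $\rho(t)$ keep their bits. The root of $t$ has value $1$,
so it is labeled $1$ or $g$, and in $\rho(t)$ it gets index $1$ and the value $1_1$.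
Conversely, let $\rho(t)$ have value $1_1$. Then no
node of $\rho(t)$ has value $\bot$. Erasing the indices of the letters $b_i$ and $g_i$
gives back $t$ and turns the transitions used into transitions of the automaton for
$K$ with the same bits, so $t$ has value $1$.

The labels of $\rho(t)$ are first-order definable in $t$; for example, $x$ has label
$g_2$ in $\rho(t)$ iff $x$ has label $g$ in $t$ and is a child of a node labeled
$p_2$. The nodes and the child relations are unchanged. If a CL sentence defined
$L$, replacing its label predicates by these formulas would give a CL sentence that
defines $K$, by~\eqref{eq:rho}. This contradicts Lemma~\ref{lem:K}, and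
Theorem~\ref{thm:main} is proved.

A map on trees such as $\rho$, which changes only labels and whose new labels are
first-order definable in the given tree, is called a \emph{first-order relabeling}.

\begin{corollary}
The class of nonconfusing regular languages is not closed under inverse images of
first-order relabelings, whereas the class of {\rm CL}-definable languages is.
\end{corollary}

\begin{proof}
$L$ is nonconfusing and $K=\rho^{-1}(L)$ contains confusion. For CL, substitute
formulas for the label predicates as above.
\end{proof}

\section{Many-sorted confusion excludes chain logic}\label{sec:sorted}

The language $L$ has a $2$-sorted confusion: let $\Gamma_i=\{0_i,1_i\}$ and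
$C_i=g_i(p_1(*,*),p_2(*,*))$, where the holes below $p_k$ have sort $k$, with the
constraint that the two sums are equal. In Section~\ref{sec:counter} we got rid of the
sorts by erasing indices. An arbitrary language has no indices to erase, and we do the
opposite: we put one value of \emph{each} sort into every hole, as a tuple, and let
each multicontext select the coordinate that it needs. The product
$\Gamma_1\times\dots\times\Gamma_r$ is a single set, and on it there is an ordinary
confusion, for a language in which tuples can be formed and coordinates can be
selected.

\begin{proof}[Proof of Theorem~\ref{thm:sorted}]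
For $r=1$ the statement is the Fact. Let $r\ge2$, let $L$ over $\Sigma$ have an
$r$-sorted confusion with the notation of Definition~\ref{def:sorted}, and let $A$
be the syntactic automaton of $L$; we also write $A$ for its set of states. Let
$\widehat\Sigma$ be $\Sigma$ together with the new letters
$\#,e,\mathrm{sel}_1,\dots,\mathrm{sel}_r$. The states of the new automaton are the
disjoint union $A\sqcup A^2\sqcup\dots\sqcup A^r\sqcup\{e,\bot\}$. Letters of
$\Sigma$ act on $A$ as before, a leaf $e$ has value $e$, and
\begin{align*}
\#(a,a')&=(a,a'), &
\#\bigl(a,(a_1,\dots,a_k)\bigr)&=(a,a_1,\dots,a_k)\quad(2\le k<r),\\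
\mathrm{sel}_j\bigl((a_1,\dots,a_r),e\bigr)&=a_j .
\end{align*}
The right child $e$ of a selector is there only because inner nodes have two
children. Let $\widehat L$ be the set of trees whose value is a state of $A$ that is
accepting for $L$. We show that $\widehat L$ contains confusion, and that
$L\in\mathrm{CL}$ would imply $\widehat L\in\mathrm{CL}$. By the Fact, this proves
the theorem.

\medskip\noindent\textbf{$\widehat L$ contains confusion.}
Trees with the same value have the same $\widehat L$-type, and every tuple in $A^r$ is
the value of a tree. Distinct tuples have distinct $\widehat L$-types: if
$a_j\ne a_j'$ and the context $D$ over $\Sigma$ distinguishes $a_j$ from $a_j'$, then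
$D[\mathrm{sel}_j(*,e)]$ distinguishes the tuples. So we may regard the tuples as
$\widehat L$-types. Hence $\Gamma=\Gamma_1\times\dots\times\Gamma_r$ is a set of
$\widehat L$-types, and it has at least two elements because no $\Gamma_i$ is empty
and one has at least two elements.

Let $D_i$ be $C_i$ with each hole $v$ replaced by
$\mathrm{sel}_{\sigma_i(v)}(*,e)$, and let
\[
C=\#\bigl(D_1,\#(D_2,\dots,\#(D_{r-1},D_r)\cdots)\bigr).
\]
The holes of $C$ are the pairs $(i,v)$ with $v\in\mathrm{holes}(C_i)$. For
$\mu:\mathrm{holes}(C)\to\Gamma$ let $\mu_i$ be the valuation of
$\mathrm{holes}(C_i)$ that gives to $v$ the $\sigma_i(v)$-th coordinate of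
$\mu(i,v)$. Then
\begin{equation}\label{eq:tuple}
C[\mu]=\bigl(C_1[\mu_1],\dots,C_r[\mu_r]\bigr).
\end{equation}
Let $\mathcal X$ be the set of all $\mu$ with $\mu_i\in\mathcal X_i$ for every $i$.
For any choice of $\nu_i\in\mathcal X_i$ for all $i$ there is $\mu$ with $\mu_i=\nu_i$
for all $i$, because the unselected coordinates are arbitrary; so
$\mathcal X\neq\emptyset$. By \eqref{eq:tuple}, (C1) for the $C_i$ gives
(C1) for $C$.

For (C2) let $\alpha=(\alpha_1,\dots,\alpha_r)$, let $(\alpha,(i,v))$ be
$\mathcal X$-legal, and let $(\beta_1,\dots,\beta_r)\in\Gamma$. Put
$k=\sigma_i(v)$. Then $(\alpha_k,v)$ is $\mathcal X_i$-legal, so there is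
$\nu_i\in\mathcal X_i$ with $\nu_i(v)=\alpha_k$ and $C_i[\nu_i]=\beta_i$. For
$j\ne i$ there is some $\nu_j\in\mathcal X_j$ with $C_j[\nu_j]=\beta_j$, by (C2)
applied to any $\mathcal X_j$-legal pair. Let $\mu(i,v)=\alpha$, and for every other
hole $(j,w)$ let $\mu(j,w)\in\Gamma$ be any tuple whose $\sigma_j(w)$-th coordinate is
$\nu_j(w)$. Then $\mu_j=\nu_j$ for all $j$, also at the hole $(i,v)$, since
$\nu_i(v)=\alpha_k$. Hence $\mu\in\mathcal X$, $\mu(i,v)=\alpha$, and
$C[\mu]=(\beta_1,\dots,\beta_r)$.

\medskip\noindent\textbf{Well-formed trees.}
Call a node \emph{proper} if its label lies in $\Sigma$ or is a selector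
$\mathrm{sel}_j$; in the latter case we also call the node a selector. We claim that
the value of a tree over $\widehat\Sigma$ lies in $A$ iff the following hold.
\begin{enumerate}
\item[(A1)] The root is proper.
\item[(A2)] A $\Sigma$-labeled node is a leaf or has two proper children.
\item[(A3)] A selector is an inner node; its right child is a leaf labeled $e$; its
left child is the first of exactly $r-1$ consecutive nodes labeled $\#$, each the
right child of the previous one, and the right child of the last is not labeled
$\#$.
\item[(A4)] A node labeled $\#$ is inner, its left child is proper, and its right
child is proper or labeled $\#$.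
\item[(A5)] A node labeled $e$ is a leaf.
\end{enumerate}
Suppose that the value of the tree lies in $A$. Then no node has value $\bot$. By the
form of the transitions, the nodes with value in $A$ are exactly the proper ones, those
with value $e$ are the ones labeled $e$, and those with a tuple as value are the ones
labeled $\#$; the tuple has length $m+1$ if exactly $m$ consecutive labels $\#$ occur
when one starts at the node and goes to the right. Now (A1)--(A5) are what is needed
for the transitions to be defined. Conversely, assume (A1)--(A5). By induction on its
size, the subtree at any proper node has value in $A$: for a $\Sigma$-labeled node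
this follows from (A2); for a selector, the $r$ nodes hanging off the
sequence of $r-1$ nodes $\#$ are proper by (A3) and (A4) and have values in $A$ by
induction, so the left child has a value in $A^r$ and the selector a value in $A$. By
(A1) the claim follows.

Conditions (A1)--(A5) can be written as a first-order sentence $\psi$, because $r$
is fixed. For $t\models\psi$, let $\pi(t)$ be the tree over $\Sigma$ that results
from carrying out all selections:
\[
\pi(a)=a,\quad
\pi(a(t_0,t_1))=a(\pi(t_0),\pi(t_1)),\quad
\pi\bigl(\mathrm{sel}_j(\#(t_1,\dots\#(t_{r-1},t_r)\cdots),e)\bigr)=\pi(t_j),
\]
where $a\in\Sigma$. By induction, the value of $t$ is the $L$-type of $\pi(t)$. Hence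
\begin{equation}\label{eq:pi}
t\in\widehat L\iff t\models\psi\ \text{ and }\ \pi(t)\in L .
\end{equation}

\medskip\noindent\textbf{Finding $\pi(t)$ inside $t$.}
It remains to express $\pi(t)\in L$ in CL over $t$. The nodes of $\pi(t)$ can be found
among the nodes of $t$, in such a way that chains of $\pi(t)$ are chains of $t$; this
is what lets us translate the set quantifiers. For a node $y$ labeled
$\mathrm{sel}_j$ let $\mathrm{comp}(y)$ be the root of the component selected, that is,
$y01^{j-1}0$ if $j<r$ and $y01^{r-1}$ if $j=r$; it is proper, and only nodes labeled
$\#$ lie strictly between $y$ and $\mathrm{comp}(y)$. Call a node $x$ of $t$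
\emph{alive} if it is $\Sigma$-labeled and $\mathrm{comp}(y)\le x$ for every
selector $y$ that is a proper ancestor of $x$.

For a proper node $x$ let $\mathrm{first}(x)=x$ if $x$ is $\Sigma$-labeled, and
$\mathrm{first}(x)=\mathrm{first}(\mathrm{comp}(x))$ if $x$ is a selector. By
definition of $\pi$, the nodes of $\pi(t)$ correspond to certain
$\Sigma$-labeled nodes of $t$: the root of $\pi(t)$ is $\mathrm{first}$ of the root
of $t$, and the $i$-th child ($i\in\{0,1\}$) of an inner node $x$ is
$\mathrm{first}(xi)$. We claim:
\begin{enumerate}
\item[(B1)] The nodes of $\pi(t)$ are the alive nodes of $t$.
\item[(B2)] For alive $x,y$, the node $y$ is the $i$-th child of $x$ in $\pi(t)$ iff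
$xi\le y$ and no $\Sigma$-labeled node lies strictly between $x$ and $y$.
\item[(B3)] The ancestor relations of $\pi(t)$ and $t$ agree on alive nodes.
\end{enumerate}
The walk from the root of $t$ to a node of $\pi(t)$ passes from each selector $y$ to
$\mathrm{comp}(y)$ and from each $\Sigma$-labeled node to one of its children; it
skips only nodes labeled $\#$. So it meets every selector above its end, and its end
is alive. Conversely, let $x$ be alive, and walk from the root toward $x$: from a
$\Sigma$-labeled node $y\ne x$ to the child of $y$ that is $\le x$, from a selector
$y$ to $\mathrm{comp}(y)$, which is $\le x$ because $x$ is alive. Each step leads to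
a proper node $\le x$, so the walk ends at $x$, and $x$ is a node of $\pi(t)$. This
proves (B1). The walk to $x$ meets all $\Sigma$-labeled nodes above $x$,
and these are the proper ancestors of $x$ in $\pi(t)$; this proves (B3). For (B2), if
$y=\mathrm{first}(xi)$, then $xi\le y$ and only selectors and nodes labeled $\#$ lie
strictly between $x$ and $y$. Conversely, let $x,y$ be alive, $xi\le y$, and let no
$\Sigma$-labeled node lie strictly between $x$ and $y$. The walk to $y$ meets $x$, goes
on to $xi$, and from there visits only selectors before it ends at $y$, so
$y=\mathrm{first}(xi)$.

By (B1) and (B3) the chains of $\pi(t)$ are exactly the chains of $t$ that consist of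
alive nodes. Being alive is CL-definable, because $\le$ is and $\mathrm{comp}(y)$ is
reached from $y$ by a path of bounded length that depends only on the label of $y$;
the child relations of $\pi(t)$ are CL-definable by (B2); and labels are
unchanged. Hence, if a CL sentence $\varphi$ defines $L$, we relativize its node
quantifiers to alive nodes and its set quantifiers to chains of alive nodes, and
replace the child relations as in (B2). For $t\models\psi$, the resulting CL sentence
$\varphi^\pi$ holds in $t$ iff $\pi(t)\in L$. By~\eqref{eq:pi},
$\psi\wedge\varphi^\pi$ defines $\widehat L$. This contradicts
$\widehat L\notin\mathrm{CL}$.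
\end{proof}

\section{No bounded number of sorts suffices}\label{sec:hierarchy}

To force $r$ sorts, let the gadget compute its output $r$ times, once from holes of
each sort. We would like a letter $g_i$ with $r$ arguments, of sorts
$P_1,\dots,P_r$. Our trees are binary, so we spell $g_i$ out as a comb. This
creates intermediate sorts, and an opponent who looks for a confusion may put holes
there, too. Dealing with these holes is the new difficulty. The intermediate sorts
below carry the index $i$ of the comb to which they belong, so that a hole of such a
sort can occur only in combs with this index.

\subsection*{The language $L_r$}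

Let $r\ge2$. The sorts are $i$ and $P_i$ for $1\le i\le r$, and $E^i_k$ for
$1\le i\le r$ and $2\le k\le r-1$. We also write $E^i_r$ for $P_r$, for every $i$.
The states are $\bot$ and $b_\tau$ for a bit $b$ and a sort $\tau$. The leaf letters
are $b_i$, with value $b_i$. The inner letters, with the sorts of their arguments and
results, are
\[
p_j:(j,j)\to P_j,\qquad
h^i_k:(P_k,E^i_{k+1})\to E^i_k\quad(2\le k\le r-1),\qquad
g_i:(P_1,E^i_2)\to i ,
\]
for $1\le i,j\le r$.
The letter $p_j$ adds the bits of its arguments. The letters $h^i_k$ and $g_i$
return the bit of their arguments if both have the same bit, and $\bot$ otherwise.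
Let $L_r$ be the set of trees with value $1_1$. Note that $L_2$ is the language $L$
of Section~\ref{sec:counter}.

As in Section~\ref{sec:counter}, when no node of a multicontext has value $\bot$,
every non-root node has the sort that its parent demands. A node that is not a hole
is labeled $p_j$ if it has sort $P_j$, it is labeled $h^i_k$ if it has sort $E^i_k$
with $k\le r-1$, and it is labeled $0_i$, $1_i$ or $g_i$ if it has sort $i$.

The \emph{$g_i$-comb} is the multicontext
$g_i(*,h^i_2(*,\dots h^i_{r-1}(*,*)\cdots))$; for $r=2$ it is $g_i(*,*)$. Its holes
have the sorts $P_1,\dots,P_r$. It has a value other than $\bot$ only if the values in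
its holes have these sorts and one common bit, and then it returns this bit, with sort
$i$. In any multicontext in which no value is $\bot$, we can follow the comb downward
from a node labeled $g_i$; its \emph{$P_j$-position} is reached by one step to the left
if $j=1$, by $j-1$ steps to the right and one to the left if $1<j<r$, and by $r-1$
steps to the right if $j=r$. In each case these are at most $r-1$ steps. The positions
strictly in between have sorts $E^i_k$ with $2\le k\le r-1$. If none of them is a hole,
they are labeled $h^i_k$, and all values on the path, including the one at the
$P_j$-position, have the same bit as the $g_i$-node.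

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9, every node/.style={font=\small}]
\node (g) at (0,0) {$g_i$};
\node (p1) at (-1.5,-1.1) {$p_1$};
\node (h2) at (1.5,-1.1) {$h^i_2$};
\node (p2) at (0.2,-2.2) {$p_2$};
\node (h3) at (3.2,-2.2) {$h^i_3$};
\node (p3) at (2.1,-3.3) {$p_3$};
\node (p4) at (4.7,-3.3) {$p_4$};
\node (a1) at (-2,-2.2) {$*$}; \node (b1) at (-1,-2.2) {$*$};
\node (a2) at (-0.3,-3.3) {$*$}; \node (b2) at (0.7,-3.3) {$*$};
\node (a3) at (1.6,-4.4) {$*$}; \node (b3) at (2.6,-4.4) {$*$};
\node (a4) at (4.2,-4.4) {$*$}; \node (b4) at (5.2,-4.4) {$*$};
\draw (g)--(p1) node[midway,left,font=\scriptsize] {$P_1$};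
\draw (g)--(h2) node[midway,right,font=\scriptsize] {$\,E^i_2$};
\draw (h2)--(p2) node[midway,left,font=\scriptsize] {$P_2$};
\draw (h2)--(h3) node[midway,right,font=\scriptsize] {$\,E^i_3$};
\draw (h3)--(p3) node[midway,left,font=\scriptsize] {$P_3$};
\draw (h3)--(p4) node[midway,right,font=\scriptsize] {$\,P_4$};
\draw (a1)--(p1)--(b1); \draw (a2)--(p2)--(b2);
\draw (a3)--(p3)--(b3); \draw (a4)--(p4)--(b4);
\end{tikzpicture}
\caption{The multicontext $C_i$ of the $r$-sorted confusion for $r=4$: a $g_i$-comb
with $p_j(*,*)$ in its hole of sort $P_j$. An edge is marked by the sort that the
parent demands of the child. The two holes below $p_j$ have sort $j$; the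
constraint is that the four sums below $p_1,\dots,p_4$ agree.}
\label{fig:comb}
\end{figure}

\subsection*{The states are the types}

All states are reachable: $\bot$ is the value of a leaf labeled $p_1$, $b_i$ is a leaf
letter, $b_{P_j}$ is the value of $p_j(b_j,0_j)$, and $b_{E^i_k}$ is the value of the
lower part of a $g_i$-comb, starting at $h^i_k$, with arguments of bit $b$. For each
state other than $\bot$ we give a context that accepts it and no other state.
\begin{itemize}
\item For $1_1$: the context $*$.
\item For any other $b_i$: plug $p_i(*,(1-b)_i)$ into the $P_i$-hole of a $g_1$-comb
whose other arguments have bit $1$. On $b_i$ the sum is $1$.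
\item For $1_{P_j}$: the $P_j$-hole of a $g_1$-comb whose other arguments have bit $1$.
\item For $0_{P_j}$: the $P_j$-hole of a $g_1$-comb whose other arguments have bit
$0$. On $0_{P_j}$ the result is $0_1$; then apply the context for $0_1$.
\item For $b_{E^i_k}$ with $k\le r-1$: the position of sort $E^i_k$ in a $g_i$-comb
whose other arguments, of sorts $P_1,\dots,P_{k-1}$, have bit $b$. On $b_{E^i_k}$
the result is $b_i$; then apply the context for $b_i$.
\end{itemize}
Except for the context $*$, a value of the wrong sort is sent to $\bot$, and so is
the wrong bit, because each comb has at least one other argument ($r\ge2$, and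
$k\ge2$ in the last case). The state $\bot$ is accepted by no context. So the
$L_r$-types are the states.

\subsection*{An $r$-sorted confusion}

Let $\Gamma_i=\{0_i,1_i\}$, let $C_i$ be as in Figure~\ref{fig:comb}, that is, the
$g_i$-comb with $p_j(*,*)$ in its $P_j$-hole for all $j$, where the holes below $p_j$
have sort $j$, and let $\mathcal X_i$ be the set of valuations for which the $r$ sums
below $p_1,\dots,p_r$ are equal. The output is the common sum, with sort $i$, so (C1)
holds. For (C2), let a bit $\alpha$ at a hole below $p_j$ and an output bit $\beta$
be given; put $\beta-\alpha$ into the other hole below $p_j$, and fill the remaining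
pairs of holes with bits of sum $\beta$. By Theorem~\ref{thm:sorted},
$L_r\notin\mathrm{CL}$.

\subsection*{No confusion with fewer sorts}

Suppose that $L_r$ has an $s$-sorted confusion
$(\Gamma_a,C_a,\sigma_a,\mathcal X_a)_{a\le s}$ with $s<r$.

\medskip\noindent\textbf{Normalization.}
(i) \emph{We may assume $|\Gamma_a|\ge2$ for all $a$.} Discard all indices $a$ with
$|\Gamma_a|=1$; at least one index remains. In each remaining $C_a$ plug a tree of
the only allowed type into every hole of a discarded sort, and restrict the valuations
to the remaining holes. This does not change the outputs or the values at remaining
holes, so (C1) and (C2) persist. A remaining $C_a$ still has a hole, because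
otherwise the old $\mathcal X_a$ had only one element, contradicting
Lemma~\ref{lem:first}(i).

(ii) \emph{We may assume in addition $\bot\notin\Gamma_a$ for all $a$.} By
Lemma~\ref{lem:first}(iii), no $\mathcal X_a$-legal pair has first component $\bot$,
so the valuations in $\mathcal X_a$ take values in the sets
$\Gamma_b\setminus\{\bot\}$. If all these sets were singletons, $\mathcal X_a$ would
have one element, contradicting Lemma~\ref{lem:first}(i). Now replace each
$\Gamma_a$ by $\Gamma_a\setminus\{\bot\}$, which is not empty, and $\mathcal X_a$ by
$\{\nu\in\mathcal X_a: C_a[\nu]\neq\bot\}$. Legal pairs remain legal, by the old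
(C2) with some $\beta\ne\bot$, and (C1) and (C2) persist. At least one of the new sets
has at least two elements, so this is again a many-sorted confusion, and we apply (i)
once more, which does not bring $\bot$ back. The number of sorts has not increased, and
we call it $s$ again.

\medskip\noindent\textbf{Choosing a free index.}
By Lemma~\ref{lem:first}(ii) the root of each $C_a$ is an inner node labeled by a
letter, which is one of the inner letters, because $\bot$ is not an output on
$\mathcal X_a$. Its result sort, which we call $\tau(a)$, is the sort of all these
outputs. By Lemma~\ref{lem:first}(i) all elements of $\Gamma_a$ are outputs; since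
$|\Gamma_a|\ge2$,
\begin{equation}\label{eq:both}
\Gamma_a=\{0_{\tau(a)},1_{\tau(a)}\},\quad\text{and both elements are outputs of $C_a$
on }\mathcal X_a .
\end{equation}
In particular, a hole $v$ of $C_a$ takes only values of sort $\tau(\sigma_a(v))$, which
we call the sort of $v$. Give the index $i$ to each of the sorts $i$, $P_i$ and $E^i_k$
with $2\le k\le r-1$. Since $s<r$, there is $j\in\{1,\dots,r\}$ that is not the index
of any $\tau(a)$. We fix such a $j$. Thus
\begin{equation}\label{eq:free}
\text{no hole has sort } j,\ P_j,\ \text{or } E^j_k\ (2\le k\le r-1).
\end{equation}
This is the only place where $s<r$ is used.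

As in Lemma~\ref{lem:constant}, the plan is to show that every $g_i$-node is constant,
because its bit agrees with that of the $p_j$-node at the $P_j$-position of its comb.
For $i=j$ this works inside $C_a$. But for $i\neq j$ the comb may be cut off by a hole
of sort $E^i_k$, and then the $P_j$-position lies below that hole. We therefore plug
the multicontexts into each other until the whole path to the $P_j$-position is visible.

\medskip\noindent\textbf{Iteration.}
Let $C^{(0)}_a$ be a single hole, with valuations
$\mathcal X^{(0)}_a=\Gamma_a$. Let $C^{(m+1)}_a$ be $C_a$ with each hole $v$
replaced by a copy of $C^{(m)}_{\sigma_a(v)}$. Let $\mathcal X^{(m+1)}_a$ be the set of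
valuations whose restriction to the copy at each $v$ lies in
$\mathcal X^{(m)}_{\sigma_a(v)}$ and for which the valuation
\[
v\mapsto(\text{value of the copy at }v)
\]
lies in $\mathcal X_a$. By (C1) and induction, $C^{(m)}_a[\mu]\in\Gamma_a$ for all
$\mu\in\mathcal X^{(m)}_a$; in particular nothing evaluates to $\bot$. By
Lemma~\ref{lem:first}(i) and induction, every element of $\Gamma_a$ is
$C_a^{(m)}[\mu]$ for some $\mu\in\mathcal X^{(m)}_a$. Applying this separately to
each copy $C^{(m)}_{\sigma_a(v)}$, we get:
\begin{enumerate}
\item[(F)] for every $\nu\in\mathcal X_a$ there is $\mu\in\mathcal X^{(m+1)}_a$ such
that, for every hole $v$ of the top copy $C_a$, the copy at $v$ has value $\nu(v)$.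
\end{enumerate}
The holes of $C^{(m)}_a$ again take only values of sorts $\tau(b)$, so
\eqref{eq:free} holds for them as well.

\medskip\noindent\textbf{(a) In $C^{(m)}_a$ every node labeled $0_j$, $1_j$, $p_j$ or
$g_j$ has a value independent of $\mu\in\mathcal X^{(m)}_a$.}
We use induction from the leaves upward. Leaves are clear. The children of a
$p_j$-node have sort $j$, so they are not holes, by \eqref{eq:free}; they are
labeled $0_j$, $1_j$ or $g_j$ and are constant by induction, hence so is the
$p_j$-node. From a $g_j$-node follow the comb down to its $P_j$-position. The positions
in between have sorts $E^j_k$ with $k\le r-1$, so by \eqref{eq:free} they are not holes.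
The node at the $P_j$-position is not a hole either, so it is labeled $p_j$. It is
constant by induction and has the same bit as the $g_j$-node.

\medskip\noindent\textbf{(b) Let $m\ge r$. Every node $x$ of the top copy $C_a$ in
$C^{(m)}_a$ that is labeled $g_i$, for any $i$, has a value independent of
$\mu\in\mathcal X^{(m)}_a$.}
The multicontext $C^{(m)}_a$ consists of nested copies of multicontexts $C_b$. Give a
node labeled by a letter the depth $d\in\{0,\dots,m-1\}$ of the copy to which it
belongs, where the top copy has depth $0$, and give the holes of $C^{(m)}_a$ depth $m$.
A child of a node of depth $d$ belongs to the same copy, or it is the root of a copy of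
depth $d+1$, which is labeled by a letter because no $C_b$ is a single hole, or
$d=m-1$ and it is a hole. So each step from a node to a
child increases the depth by at most one. The path from $x$ along its comb to the
$P_j$-position has at most $r-1$ steps. Hence its nodes have depth at most
$r-1\le m-1$, and they are not holes. Since nothing evaluates to $\bot$, the nodes in
between are labeled $h^i_k$, the last node is labeled $p_j$, and it has the same bit as
$x$. By (a), its value is constant.

\medskip\noindent\textbf{(c) For every $a$, each node of $C_a$ labeled $g_i$, for any
$i$, has a constant value over $\nu\in\mathcal X_a$.}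
For $\nu\in\mathcal X_a$, take $\mu\in\mathcal X^{(r)}_a$ from (F). The node has the
same value in $C_a[\nu]$ as in the top copy in $C^{(r)}_a[\mu]$, and the latter value
does not depend on $\mu$, by (b).

\medskip\noindent\textbf{Contradiction.}
We exclude all possible sorts of outputs, one kind after the other.

If $\tau(a)=i$ for some $a$ and some $i\in\{1,\dots,r\}$, the root of $C_a$ is labeled
$g_i$, and its output is constant by (c), contradicting \eqref{eq:both}. So no
$\tau(a)$, and hence no hole, has a sort in $\{1,\dots,r\}$. Consequently the children
of a $p_k$-node in any $C_a$ are labeled $0_k$, $1_k$ or $g_k$. They are constant over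
$\mathcal X_a$, in the last case by (c), and so every $p_k$-node is constant over
$\mathcal X_a$.

If $\tau(a)=P_k$ for some $a$ and $k$, the root of $C_a$ is labeled $p_k$, and the
output is constant, contradicting \eqref{eq:both}. So no hole has a sort $P_k$.

The only remaining possibility is $\tau(a)=E^i_k$ with $2\le k\le r-1$. Then the root
of $C_a$ is labeled $h^i_k$. Its left child has sort $P_k$, so it is not a hole and
is labeled $p_k$. It is constant over $\mathcal X_a$ and has the same bit as the
root, so the output is constant, contradicting \eqref{eq:both}.

Thus $L_r$ has no $s$-sorted confusion with $s<r$, and Theorem~\ref{thm:hierarchy} is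
proved.

\begin{thebibliography}{1}
\bibitem{phd}
\emph{Decidable Properties of Tree Languages},
\texttt{https://www.mimuw.edu.pl/\string~bojan/papers/phd.pdf}.
\end{thebibliography}

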